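\title{Quotients of $L_1$ by dual subspaces need not contain $L_1$}

\begin{abstract}
We construct a closed subspace $Z$ of $L_1[0,1]$ that is isometric to the dual of a separable Banach space and such that $L_1/Z$ contains no subspace isomorphic to $L_1$. A martingale transform with at most $n$ sign changes can send a function of norm at most $2$ to a function of norm at least $n/2$. The subspace $Z$ identifies such transforms with noise terms of norm $o(n)$ placed in further copies of $L_1$. A stopping lemma for bounded martingales shows that $Z$, which is first defined as a space of measures, is a dual space and consists of integrable functions. Complex scalars are treated as well.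
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $L_1=L_1[0,1]$ with Lebesgue measure $|\cdot|$. A Banach space $X$ \emph{contains a copy of $L_1$} if some subspace of $X$ is isomorphic to $L_1$, that is, if there are a bounded linear map $S:L_1\to X$ and $c>0$ with $\|Sf\|\ge c\|f\|$ for all $f$. The space $L_1$ contains copies of itself everywhere. For a measurable set $G$ let $L_1(G)$ be the subspace of functions that vanish off $G$. If $|G|>0$, the map $\phi(t)=|G\cap[0,t]|/|G|$ carries normalized Lebesgue measure on $G$ to Lebesgue measure on $[0,1]$, so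
\begin{equation}\label{eq:LG}
f\longmapsto |G|^{-1}1_G\,(f\circ\phi)\quad\text{is an isometry of $L_1$ into $L_1(G)$.}
\end{equation}

Let $Z$ be a closed subspace of $L_1$. The norm of the class of $f$ in $L_1/Z$ is the distance from $f$ to $Z$. How large can $Z$ be if $L_1/Z$ is still to contain a copy of $L_1$? Some restriction is needed, since the functions of mean zero form a subspace with a one-dimensional quotient. The following two facts are known:
\begin{itemize}
\item[(a)] if $Z$ is reflexive, then $L_1/Z$ contains a copy of $L_1$;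
\item[(b)] if $Z$ is isomorphic to $\ell_1$, then $L_1/Z$ contains a copy of $L_1$.
\end{itemize}
The mechanism behind (a) will reappear below. The unit ball of a reflexive $Z$ is weakly compact, hence uniformly integrable by the Dunford--Pettis theorem, so there is $\delta>0$ such that $\int_G|z|\le\frac12\|z\|$ whenever $z\in Z$ and $|G|\le\delta$. For such $G$, $f\in L_1(G)$ and $z\in Z$,
\begin{equation}\label{eq:UI}
\|f-z\|\ \ge\ \|f\|-\int_G|z|+\int_{[0,1]\setminus G}|z|\ \ge\ \|f\|,
\end{equation}
so the quotient map is isometric on $L_1(G)$.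

Reflexive spaces are dual spaces, and so is $\ell_1=c_0^*$. This suggests the following question, which we take from \cite{QL1}.
\begin{quote}
\emph{Let $Z$ be a closed subspace of $L_1$ that is isomorphic to the dual $W^*$ of some Banach space $W$. Must $L_1/Z$ contain a copy of $L_1$?}
\end{quote}
One would guess that it must. Besides (a) and (b), such a $Z$ is small in a sense in which the mean-zero subspace is not: it contains no copy of $L_1$ (Remark~\ref{rem:small}). The answer is nevertheless negative.

\begin{theorem}\label{thm:main}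
Let the scalars be real. There are a separable Banach space $W$ and a closed subspace $Z$ of $L_1[0,1]$, isometric to $W^*$, such that $L_1/Z$ has no subspace isomorphic to $L_1$. Moreover, for every bounded linear map $S:L_1\to L_1/Z$, every measurable set $G$ with $|G|>0$ and every $\varepsilon>0$ there is $F\in L_1(G)$, $F\ne0$, with $\|SF\|\le\varepsilon\|F\|$.
\end{theorem}

\begin{theorem}\label{thm:complex}
The complex space $L_1^{\mathbb C}[0,1]$ has a closed subspace $Z_{\mathbb C}$, isomorphic to the dual of the complexification of the space $W$ of Theorem~\ref{thm:main}, such that $L_1^{\mathbb C}[0,1]/Z_{\mathbb C}$ has no subspace isomorphic to $L_1^{\mathbb C}[0,1]$.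
\end{theorem}

The proof rests on two opposite properties of martingale transforms with at most $n$ sign changes. On $L_1$ their norm can be of order $n$ (Section~\ref{sec:transforms}). On a bounded function that has been modified on a small set they are of size $o(n)$, uniformly in the signs (Section~\ref{sec:stopping}). The gap between $n$ and $o(n)$ leaves room to define $Z$ (Section~\ref{sec:Z}) so that functions of norm of order $n$ lie within $o(n)$ of $Z$, while the modified bounded functions remain available as test functions. These show that $Z$ is a dual space (Section~\ref{sec:dual}) and that it consists of integrable functions (Section~\ref{sec:singular}). Section~\ref{sec:operators} shows that no operator from $L_1$ to the quotient is bounded below. Scalars are real until Section~\ref{sec:complex}, which proves Theorem~\ref{thm:complex}.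

\begin{remark}\label{rem:small}
A separable dual space $W^*$ contains no copy of $L_1$; thus in Theorem~\ref{thm:main} neither $Z$ nor $L_1/Z$ does. Suppose that $S:L_1\to W^*$ is bounded and $\|Sf\|\ge c\|f\|$ with $c>0$. Let $B=\{f\ge0:\int f=1\}$ and let $K$ be the weak* closure of $S(B)$, which is weak* compact. Cover $K$ by countably many closed balls of radius $c/4$. They are weak* closed, so by Baire's theorem one of them contains a nonempty relatively weak* open set $O\subset K$, and $Sf\in O$ for some $f\in B$. Let $(\omega_l)$ be the Rademacher functions. Then $\int g\omega_l\to0$ for all $g\in L_1$, as one sees first for dyadic step functions. Hence $f_l=f(1+\omega_l)/\int f(1+\omega_l)$ lies in $B$ and tends to $f$ weakly, while $\|f_l-f\|\to1$. For large $l$ we get $Sf_l\in O$ and $\|Sf_l-Sf\|>c/2$, although $O$ has diameter at most $c/2$. This remark is not used later.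
\end{remark}

\section{Martingale transforms with few sign changes}\label{sec:transforms}

\subsection*{Dyadic martingales}
Let $\Delta=\{0,1\}^{\mathbb N}$ with Haar measure $\lambda$ (fair coin tossing). Binary expansion identifies $(\Delta,\lambda)$ with $[0,1]$ up to null sets, and from now on $L_p=L_p(\Delta,\lambda)$. For $j\ge0$ let $\mathcal F_j$ be the finite algebra generated by the first $j$ coordinates. It has $2^j$ atoms, each of measure $2^{-j}$, and $\bigcup_j\mathcal F_j$ is the algebra of clopen sets. Let $M(\Delta)=C(\Delta)^*$ be the space of finite signed Borel measures with the total variation norm; we regard $L_1$ as the subspace of measures absolutely continuous with respect to $\lambda$. For $\nu\in M(\Delta)$ let $E_j\nu$ be the function equal to $2^j\nu(I)$ on each atom $I$ of $\mathcal F_j$. For $\nu\in L_1$ this is the conditional expectation with respect to $\mathcal F_j$. We have $E_iE_j=E_{\min(i,j)}$, $\|E_j\nu\|_1\le\|\nu\|$, $\|E_jf\|_\infty\le\|f\|_\infty$, $E_jf\to f$ in $L_1$ for $f\in L_1$, and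
\begin{equation}\label{eq:Ej}
\int\varphi\,d\nu=\int\varphi\,E_j\nu\,d\lambda\qquad\text{if $\varphi$ is $\mathcal F_j$-measurable.}
\end{equation}
Put $d_j=E_j-E_{j-1}$ for $j\ge1$.

\subsection*{The transforms $T_\theta$}
For $n\ge1$ let $\Theta_n\subset\{-1,1\}^{\mathbb N}$ be the set of sequences $\theta=(\theta_j)_{j\ge1}$ with $\theta_{j+1}\ne\theta_j$ for at most $n$ indices $j$. Having more than $n$ sign changes is an open condition, so $\Theta_n$ is closed in the product topology, hence compact and metrizable. Its elements are eventually constant, so $\Theta_n$ is countable. For $\theta\in\Theta_n$ and $f\in L_1$ put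
\[
T_\theta f=\sum_{j\ge1}\theta_j\,d_jf .
\]
If $\theta$ is constant on the intervals $(b_{l-1},b_l]$, where $0=b_0<\dots<b_s=\infty$ and $s\le n+1$, then $T_\theta=\sum_{l=1}^s\pm(E_{b_l}-E_{b_{l-1}})$ with $E_\infty$ the identity. So the series converges in $L_1$, and
\begin{equation}\label{eq:Tnorm}
\|T_\theta f\|_1\le2(n+1)\|f\|_1\qquad(\theta\in\Theta_n).
\end{equation}
Also
\begin{equation}\label{eq:Tcomm}
E_iT_\theta=T_\theta E_i=\sum_{j\le i}\theta_jd_j,\quad\text{an operator of norm at most $2i$ on $L_1$ and on $L_\infty$.}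
\end{equation}
Since $\int\varphi\,E_jf\,d\lambda=\int(E_j\varphi)f\,d\lambda$ for bounded $\varphi$,
\begin{equation}\label{eq:Tadj}
\int\varphi\,T_\theta E_if\,d\lambda=\int(T_\theta\varphi)f\,d\lambda\qquad\text{if $\varphi$ is $\mathcal F_i$-measurable and $f\in L_1$.}
\end{equation}

\subsection*{Halving chains}
The bound \eqref{eq:Tnorm} has the right order. The reason is a telescoping sum that becomes large when its signs alternate.

\begin{lemma}\label{lem:chain}
Let $G_0\supset G_1\supset\dots\supset G_n$ be measurable subsets of $\Delta$ with $\lambda(G_0)>0$ and $\lambda(G_i)=2^{-i}\lambda(G_0)$. Put $g_i=1_{G_i}/\lambda(G_i)$, $e_i=g_i-g_{i-1}$,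
\[
w=\sum_{i=1}^ne_i=g_n-g_0,\qquad F=\sum_{i=1}^n(-1)^ie_i .
\]
Then $\|w\|_1\le2$, $\|w\|_\infty\le2^n/\lambda(G_0)$ and $\|F\|_1\ge n/2$.
\end{lemma}

\begin{proof}
The functions $g_n$ and $g_0$ are nonnegative, have norm $1$ in $L_1$ and are bounded by $2^n/\lambda(G_0)$; this gives the bounds on $w$. Fix $1\le i\le n$. On $G_{i-1}\setminus G_i$ the function $\lambda(G_0)e_l$ equals $2^l-2^{l-1}=2^{l-1}$ for $l<i$, equals $-2^{i-1}$ for $l=i$, and vanishes for $l>i$. So on this set
\[
\lambda(G_0)F=-\sum_{l=1}^{i-1}(-2)^{l-1}+(-2)^{i-1}=\frac{4(-2)^{i-1}-1}{3},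
\]
a number of modulus at least $(4\cdot2^{i-1}-1)/3\ge2^{i-1}$. As $\lambda(G_{i-1}\setminus G_i)=2^{-i}\lambda(G_0)$, each $i$ contributes at least $\frac12$ to $\|F\|_1$.
\end{proof}

\begin{example}\label{ex:chain}
Take $G_i=\{x\in\Delta:x_1=\dots=x_i=0\}$, an atom of $\mathcal F_i$. Then $E_jg_n=g_{\min(j,n)}$, so $d_jw=e_j$ for $j\le n$ and $d_jw=0$ for $j>n$. With $\theta_j=(-1)^{\min(j,n)}$, which has $n-1$ sign changes, $T_\theta w=F$. Hence $T_\theta$ has norm at least $n/4$ on $L_1$. For $n=3$ the values are
\[
\begin{array}{c|cccc}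
 & G_0\setminus G_1 & G_1\setminus G_2 & G_2\setminus G_3 & G_3\\ \hline
\lambda & 1/2 & 1/4 & 1/8 & 1/8\\
w & -1 & -1 & -1 & 7\\
F & 1 & -3 & 5 & -3
\end{array}
\]
so that $\|w\|_1=\frac74$ and $\|F\|_1=\frac94$. In $w$ the terms $e_i$ cancel; in $F$ they do not.
\end{example}

By \eqref{eq:Tadj}, growth on $L_1$ is reflected in growth on $L_\infty$. The next example shows where on $\Delta$ this growth takes place.

\begin{example}\label{ex:dual}
With $G_i$ as in Example~\ref{ex:chain}, let $\psi=(-1)^{i-1}$ on $G_{i-1}\setminus G_i$ for all $i\ge1$, and let $X_j=E_j\psi$. On $G_j$ we have $X_j=\sum_{i>j}(-1)^{i-1}2^{-(i-j)}=(-1)^j/3$. At a point of $G_{i-1}\setminus G_i$ the path $(X_j)_j$ therefore oscillates between $\frac13$ and $-\frac13$ up to time $i-1$, moves to $(-1)^{i-1}$ at time $i$, and then stays there: it makes $i$ moves of size $\frac23$. For $\theta_j=(-1)^{\min(j,n)}$ we get $T_\theta X_n=2n/3$ on $G_n$, a set of measure only $2^{-n}$. Now fix $r$ and replace $\psi$ on $G_r$ by its mean $(-1)^r/3$ over $G_r$. The new function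 $\varphi$ differs from $\psi$ on a set of measure $2^{-r}$, every path $(E_j\varphi)_j$ makes at most $r$ moves, and so $\|T_\theta\varphi\|_\infty\le2r/3$ for all $n$ and all $\theta\in\Theta_n$.
\end{example}

\section{A stopping lemma}\label{sec:stopping}

In Example~\ref{ex:dual} we stopped a bounded martingale after $r$ moves. A general bounded martingale moves on all scales, and we stop it when, for some $k$, it has made too many moves of size about $2^{-k}$. What cannot be removed are increments smaller than $2^{-k}$; a transform with $n$ sign changes collects at most $n+1$ of them.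

A process $(X_j)_{j\ge0}$ of real functions on $\Delta$ is \emph{adapted} if $X_j$ is constant on the atoms of $\mathcal F_j$. These functions are defined at every point, so they can be integrated against measures singular to $\lambda$. A \emph{stopping time} is a map $\tau:\Delta\to\{0,1,\dots,\infty\}$ with $\{\tau\le j\}\in\mathcal F_j$ for all $j$. If $P$ is a probability on $\mathcal F_i$, an adapted process $(X_j)_{j\le i}$ is a \emph{$P$-submartingale} if $\int Y(X_{j+1}-X_j)\,dP\ge0$ for $j<i$ and all $\mathcal F_j$-measurable $Y\ge0$, and a \emph{$P$-martingale} if these integrals vanish. A $\lambda$-martingale is an adapted process with $E_jX_{j+1}=X_j$ for all $j$. If $X$ is a $\lambda$-martingale and $\tau$ a stopping time, then $(X_{j\wedge\tau})_j$ is a $\lambda$-martingale, because its increments are $1_{\{\tau>j\}}(X_{j+1}-X_j)$.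

For $0<\delta\le1$ and $k,n\ge1$ put
\[
r_k(\delta)=\lceil4\cdot8^k/\delta\rceil,\qquad b_n(\delta)=\min_{k\ge1}\big[(n+1)2^{-k}+2r_k(\delta)\big].
\]
Then
\begin{equation}\label{eq:bn}
(n+1)^{3/4}\le b_n(\delta)\le80\,\delta^{-1}(n+1)^{3/4}.
\end{equation}
For the lower bound, $(n+1)2^{-k}\ge(n+1)^{3/4}$ if $2^k\le(n+1)^{1/4}$, and $2r_k(\delta)\ge8^k>(n+1)^{3/4}$ otherwise. For the upper bound take $k\ge1$ with $2^{k-1}\le(n+1)^{1/4}<2^k$; then $(n+1)2^{-k}\le(n+1)^{3/4}$ and $2r_k(\delta)\le9\cdot8^k/\delta\le72(n+1)^{3/4}/\delta$.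

Let $X$ be an adapted process and $k\ge1$. The \emph{greedy times} of $X$ at scale $k$ are $\sigma_0=0$ and
\[
\sigma_{l+1}=\min\{j>\sigma_l:\ |X_j-X_{\sigma_l}|\ge2^{-k-1}\}\qquad(\min\emptyset=\infty).
\]
Let $\mathcal N_k(j)$ be the number of $l\ge1$ with $\sigma_l\le j$, and put
\[
\tau=\tau_\delta(X)=\min\{j:\ \mathcal N_k(j)\ge r_k(\delta)\text{ for some }k\ge1\}.
\]
Whether $\sigma_l\le j$ depends only on $X_0,\dots,X_j$, so the $\sigma_l$ and $\tau$ are stopping times.

\begin{lemma}\label{lem:stop}
Let $0<\delta\le1$, let $(X_j)_{j\ge0}$ be a $\lambda$-martingale with $|X_j|\le1$, and let $\tau=\tau_\delta(X)$. Let $i\ge0$ and $\varphi=X_{i\wedge\tau}$.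
\begin{itemize}
\item[(a)] $|\varphi|\le1$, $\varphi$ is $\mathcal F_i$-measurable, and $E_j\varphi=X_{j\wedge\tau}$ for $j\le i$.
\item[(b)] $\|T_\theta\varphi\|_\infty\le b_n(\delta)$ for all $n\ge1$ and $\theta\in\Theta_n$.
\item[(c)] If $P$ is a probability on $\mathcal F_i$ such that $(X_j)_{j\le i}$ is a $P$-martingale, or a $P$-submartingale with values in $[0,1]$, then $P(\tau\le i)\le\delta$.
\end{itemize}
\end{lemma}

Part (c) will be used with $P=\lambda$ in Section~\ref{sec:dual} and with a singular $P$, in the submartingale form, in Section~\ref{sec:singular}.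

\begin{proof}
(a) holds because $(X_{j\wedge\tau})_j$ is a $\lambda$-martingale.

(b) Fix $x\in\Delta$, $\theta\in\Theta_n$ and $k\ge1$, and put $y_j=X_{j\wedge\tau\wedge i}(x)$. By (a) and \eqref{eq:Tcomm}, $T_\theta\varphi(x)=\sum_{j\le i}\theta_j(y_j-y_{j-1})$. Grouping the indices into blocks on which $\theta$ is constant,
\[
T_\theta\varphi(x)=\sum_{l=1}^s\pm\,(y_{b_l}-y_{b_{l-1}}),\qquad0=b_0<\dots<b_s=i,\quad s\le n+1
\]
(an empty sum if $i=0$). The terms of modulus less than $2^{-k}$ contribute at most $(n+1)2^{-k}$. We count the others. Let $a<b$ with $|y_b-y_a|\ge2^{-k}$. Then $(a,b]$ contains a greedy time of the sequence $y$ at scale $k$: otherwise, if $\sigma_l$ is the last greedy time with $\sigma_l\le a$, then $\sigma_{l+1}>b$, and both $y_a$ and $y_b$ are at distance less than $2^{-k-1}$ from $y_{\sigma_l}$. The sequence $y$ agrees with $X(x)$ up to time $\tau\wedge i$ and is constant afterwards, so its finite greedy times $\sigma_l$, $l\ge1$, are those of $X(x)$ that do not exceed $\tau\wedge i$. There are at most $r_k(\delta)$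 of them, since $\mathcal N_k(j)\le r_k(\delta)-1$ for $j<\tau$ and $\mathcal N_k$ grows by at most $1$ per step. The blocks $(b_{l-1},b_l]$ are disjoint, so at most $r_k(\delta)$ terms have modulus at least $2^{-k}$, and every term has modulus at most $2$. Thus $|T_\theta\varphi(x)|\le(n+1)2^{-k}+2r_k(\delta)$ for every $k$.

(c) Let $\sigma\le\sigma'\le i$ be stopping times. We have
\[
X_\sigma(X_{\sigma'}-X_\sigma)=\sum_{j<i}X_\sigma1_{\{\sigma\le j<\sigma'\}}\,(X_{j+1}-X_j),
\]
and $X_\sigma1_{\{\sigma\le j<\sigma'\}}$ is $\mathcal F_j$-measurable. So the $P$-integral of the left side is $0$ for a martingale, and it is nonnegative for a submartingale with $X\ge0$. From $(t-s)^2=t^2-s^2-2s(t-s)$ we get, in both cases,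
\[
\int(X_{\sigma'}-X_\sigma)^2\,dP\le\int(X_{\sigma'}^2-X_\sigma^2)\,dP .
\]
Apply this to the pairs $\sigma_{l-1}\wedge i\le\sigma_l\wedge i$ of greedy times at scale $k$ and sum over $l\ge1$. The right sides telescope to $\int(X_i^2-X_0^2)\,dP\le1$, and each $l$ with $\sigma_l\le i$ contributes at least $4^{-k-1}$ to the integrand on the left. So $\int\mathcal N_k(i)\,dP\le4^{k+1}$, and Markov's inequality gives $P(\mathcal N_k(i)\ge r_k(\delta))\le4^{k+1}/r_k(\delta)\le2^{-k}\delta$. The set $\{\tau\le i\}$ is the union of these events over $k\ge1$.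
\end{proof}

\section{The space $Z$}\label{sec:Z}

We work in a countable $\ell_1$-sum of copies of $L_1$. To make $T_\theta w$, placed in one copy, close to $Z$, we put into $Z$ the vector that consists of $T_\theta w$ and of a \emph{noise} term, placed in another copy, whose norm is about $\kappa\|w\|_1$ with $\kappa=o(n)$. Three things have to be chosen: the form of the noise, the index set of the copies, and the weights $\kappa$.

\subsection*{The noise}
The obvious noise term is $\kappa w$ itself. But a dual space must contain weak* limits of its bounded sequences, and bounded sequences in $L_1$ may converge to singular measures: the $g_n$ of Example~\ref{ex:chain} converge to a point mass. We therefore let $w$ range over a reflexive space whose norm is close to the $L_1$-norm on the functions that we need. In Lemma~\ref{lem:chain} these are bounded by a multiple of $2^n$, so adding $4^{-n}\|w\|_2$ to the norm costs almost nothing.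

For $n\ge1$ let $V_n$ be $L_2$ with the norm $\|v\|_{(n)}=\|v\|_1+4^{-n}\|v\|_2$. This norm is equivalent to $\|\cdot\|_2$, so $V_n$ is reflexive and $V_n^*$ is separable. Put $V_0=\{0\}$, $J_0=0$ and, for $m\ge0$, $\delta_m=2^{-8}16^{-m}$.

\begin{lemma}\label{lem:noise}
For $n\ge1$ there is a linear map $J_n:V_n\to L_1$ with $\|J_nv\|_1=\|v\|_{(n)}$ and
\begin{equation}\label{eq:noise}
\int_B|J_nv|\,d\lambda\le\tfrac18\|v\|_{(n)}\qquad\text{whenever }\lambda(B)\le\delta_n .
\end{equation}
\end{lemma}

\begin{proof}
Let $(u_k)$ be an orthonormal basis of $L_2$ and $(\gamma_k)$ a sequence of independent standard Gaussian variables on $(\Delta,\lambda)$. Put $\Psi\big(\sum c_ku_k\big)=\sqrt{\pi/2}\sum c_k\gamma_k$. Then $\Psi v$ is a centered Gaussian variable of variance $\frac\pi2\|v\|_2^2$. A standard Gaussian variable has first absolute moment $\sqrt{2/\pi}$, so $\|\Psi v\|_1=\|v\|_2$ and $\|\Psi v\|_2^2=\frac\pi2\|v\|_2^2$. For $x=(x_1,x_2,\dots)$ let $x'=(x_2,x_3,\dots)$ and define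
\[
J_nv(x)=2v(x')\ \text{ if }x_1=0,\qquad J_nv(x)=2\cdot4^{-n}(\Psi v)(x')\ \text{ if }x_1=1 .
\]
Each half of $\Delta$ has measure $\frac12$, so $\|J_nv\|_1=\|v\|_1+4^{-n}\|v\|_2$ and $\|J_nv\|_2^2=2(1+16^{-n}\frac\pi2)\|v\|_2^2\le4\|v\|_2^2$. Hence $\|J_nv\|_2\le2\cdot4^n\|v\|_{(n)}$, and by the Cauchy--Schwarz inequality the left side of \eqref{eq:noise} is at most $\delta_n^{1/2}\cdot2\cdot4^n\|v\|_{(n)}=\frac18\|v\|_{(n)}$.
\end{proof}

\subsection*{The tree}
We use a new copy of $L_1$ for each pair $(n,\theta)$ with $\theta\in\Theta_n$. If the elements of $Z$ had only functions $J_nv$ in this copy, then \eqref{eq:noise} and the computation \eqref{eq:UI} would make the quotient map isometric on the functions in this copy that are supported on a fixed set of measure at most $\delta_n$. So the new copies must be treated in the same way as the first one, and the copies are indexed by a tree.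

A \emph{node} is a finite sequence $\alpha=((n_1,\theta^1),\dots,(n_l,\theta^l))$ with $l\ge0$, $n_k\ge1$, $\theta^k\in\Theta_{n_k}$. The empty sequence $\emptyset$ is the \emph{root}. The \emph{successors} of $\alpha$ are the nodes $\alpha\cdot(n,\theta)$, $n\ge1$, $\theta\in\Theta_n$, obtained by appending one pair; every node other than the root is a successor of exactly one node. The \emph{type} of $\alpha$ is $a=(n_1,\dots,n_l)$, and $m(\alpha)=m(a)=n_l$, with $m(\emptyset)=0$. Let $\mathcal A$ be the set of nodes and $\mathcal S$ the set of types; both are countable. The nodes of type $a$ form the countable compact metrizable space $\Theta_a=\Theta_{n_1}\times\dots\times\Theta_{n_l}$ (a point if $l=0$), the set $\mathcal A$ is the disjoint union of the $\Theta_a$, and $\Theta_{an}=\Theta_a\times\Theta_n$, where $an$ is $a$ followed by $n$.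

Let $\mathcal M$ be the space of families $\nu=(\nu_\alpha)_{\alpha\in\mathcal A}$ in $M(\Delta)$ with $\|\nu\|=\sum_\alpha\|\nu_\alpha\|<\infty$, and let $U$ be the space of families $v=(v_\alpha)_{\alpha\in\mathcal A}$, $v_\alpha\in V_{m(\alpha)}$, with $\|v\|_U=\sum_\alpha\|v_\alpha\|_{(m(\alpha))}<\infty$; thus $v_\emptyset=0$. Let $H\subset\mathcal M$ be the subspace of families with all $\nu_\alpha\in L_1$. Then $H=L_1(\Gamma)$, where $\Gamma=\mathcal A\times\Delta$ carries the product of counting measure and $\lambda$. Splitting $[0,1]$ into intervals indexed by $\mathcal A$ and rescaling, we see that $H$ is isometric to $L_1[0,1]$. For $f\in L_1$ let $\iota_\alpha f\in H$ have $f$ in coordinate $\alpha$ and $0$ elsewhere.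

\subsection*{The weights}
The coordinate $\alpha$ of an element of $Z$ will be the sum of a noise term $J_{m(\alpha)}v_\alpha$ and of transforms whose noise sits at the successors of $\alpha$. To separate the two parts we use test functions that have been changed on a set of measure at most $\delta_{m(\alpha)}$, where by \eqref{eq:noise} the noise has little mass. Lemma~\ref{lem:stop} then dictates the weights
\[
\kappa_{m,n}=8\,b_n(\delta_m)\qquad(m\ge0,\ n\ge1).
\]
By \eqref{eq:bn}, for fixed $m$ we have $\kappa_{m,n}\ge1$, $\kappa_{m,n}\to\infty$ and $\kappa_{m,n}/n\to0$ as $n\to\infty$. Call an $\mathcal F_i$-measurable function $\varphi$ \emph{$m$-tame} if $|\varphi|\le1$ and $\|T_\theta\varphi\|_\infty\le b_n(\delta_m)$ for all $n\ge1$ and $\theta\in\Theta_n$. Lemma~\ref{lem:stop} with $\delta=\delta_m$ produces such functions, and by \eqref{eq:Tadj} they satisfy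
\begin{equation}\label{eq:tame}
\Big|\int\varphi\;\kappa_{m,n}^{-1}T_\theta E_if\,d\lambda\Big|\le\tfrac18\|f\|_1\qquad(f\in L_1,\ n\ge1,\ \theta\in\Theta_n).
\end{equation}

\subsection*{The relations}
Let $\mathcal Z$ be the linear space of all $(\nu,v)\in\mathcal M\oplus_1U$ such that for all $\alpha\in\mathcal A$ and $i\ge0$, with $m=m(\alpha)$,
\begin{equation}\label{eq:rel}
E_i\nu_\alpha=E_iJ_mv_\alpha+\sum_{n\ge1}\kappa_{m,n}^{-1}\sum_{\theta\in\Theta_n}T_\theta E_i\,v_{\alpha\cdot(n,\theta)},
\end{equation}
and let $Z=\{\nu:(\nu,v)\in\mathcal Z\text{ for some }v\in U\}\subset\mathcal M$. The series converges absolutely in $L_1$, by \eqref{eq:Tcomm}, $\kappa_{m,n}\ge1$ and $\|\cdot\|_1\le\|\cdot\|_{(n)}$. Each $v_\beta$ with $\beta\ne\emptyset$ appears twice: as noise in the relation at $\beta$, and under a transform in the relation at the predecessor of $\beta$. We impose the relation after applying $E_i$ because $\kappa_{m,n}^{-1}T_\theta$ is not bounded on $L_1$ uniformly in $n$ (Example~\ref{ex:chain}), so the series without $E_i$ has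 no a priori meaning. We allow measures because this will make $\mathcal Z$ weak* closed.

The only elements of $Z$ needed to destroy copies of $L_1$ are the following.

\begin{lemma}\label{lem:elem}
Let $\alpha\in\mathcal A$, $m=m(\alpha)$, $n\ge1$, $\theta\in\Theta_n$, $\beta=\alpha\cdot(n,\theta)$ and $w\in L_2$. Then $\nu=\iota_\alpha T_\theta w+\kappa_{m,n}\iota_\beta J_nw$ belongs to $Z\cap H$. Hence the distance from $\iota_\alpha T_\theta w$ to $Z\cap H$ is at most $\kappa_{m,n}\|w\|_{(n)}$.
\end{lemma}

\begin{proof}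
Let $v\in U$ have $v_\beta=\kappa_{m,n}w$ and all other coordinates $0$. At $\alpha$, relation \eqref{eq:rel} reads $E_iT_\theta w=T_\theta E_iw$, which is \eqref{eq:Tcomm}. At $\beta$, where $m(\beta)=n$, both sides equal $\kappa_{m,n}E_iJ_nw$. At every other node both sides vanish. The distance is at most $\kappa_{m,n}\|J_nw\|_1=\kappa_{m,n}\|w\|_{(n)}$.
\end{proof}

\begin{example}\label{ex:kill}
Take $w$, $\theta$ and $F=T_\theta w$ from Example~\ref{ex:chain}. Then $\|w\|_{(n)}\le2+4^{-n}2^n\le3$, so $\iota_\alpha F$ has norm at least $n/2$ and lies within $3\kappa_{m(\alpha),n}=o(n)$ of $Z\cap H$. No coordinate of $H$ embeds in the quotient by $Z\cap H$ under the quotient map.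
\end{example}

\begin{remark}\label{rem:bigweights}
The gain from $n$ to $o(n)$ is the whole point. Suppose that $\kappa_{m,n}$ is replaced by $16(n+1)$ in \eqref{eq:rel}. By \eqref{eq:Tnorm} the series then converges without $E_i$, and $\|\nu_\alpha-J_{m(\alpha)}v_\alpha\|\le\frac18\sum_\beta\|v_\beta\|_1$, the sum over the successors $\beta$ of $\alpha$. Hence $\|\nu_\emptyset\|\le\frac18\|v\|_U$ and $\sum_{\alpha\ne\emptyset}\|\nu_\alpha\|\ge\frac78\|v\|_U$. So $\|\iota_\emptyset f-\nu\|\ge\|f\|_1$ for all $f\in L_1$, and the root coordinate survives isometrically.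
\end{remark}

\section{$Z$ is a dual space}\label{sec:dual}

We show that $\mathcal Z$ is a weak* closed subspace of a dual space, and that $Z$ is isomorphic to $\mathcal Z$. For the second claim $\|v\|_U$ has to be bounded by $\|\nu\|$. The danger is that in \eqref{eq:rel} the transforms cancel the noise; a tame function that almost norms the noise rules this out.

\begin{proposition}\label{prop:A}
If $(\nu,v)\in\mathcal Z$, then $\|v\|_U\le\frac85\|\nu\|$.
\end{proposition}

\begin{proof}
Let $\alpha\ne\emptyset$, $m=m(\alpha)\ge1$ and $\epsilon>0$. Choose $i$ with $\|E_iJ_mv_\alpha\|_1\ge\|v_\alpha\|_{(m)}-\epsilon$. Put $\psi=\operatorname{sgn}(E_iJ_mv_\alpha)$ and $X_j=E_j\psi$, and let $\tau$ and $\varphi=X_{i\wedge\tau}$ be as in Lemma~\ref{lem:stop} with $\delta=\delta_m$. Then $\varphi$ is $m$-tame. Off the set $B=\{\tau\le i\}\in\mathcal F_i$ we have $\varphi=X_i=\psi$, and $\lambda(B)\le\delta_m$ by part (c) with $P=\lambda$. Since $|\varphi-\psi|\le2\cdot1_B$ and $\int_B|E_if|\,d\lambda\le\int_B|f|\,d\lambda$ for $B\in\mathcal F_i$,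 inequality \eqref{eq:noise} gives
\[
\int\varphi\,E_iJ_mv_\alpha\,d\lambda\ \ge\ \|E_iJ_mv_\alpha\|_1-2\int_B|J_mv_\alpha|\,d\lambda\ \ge\ \tfrac34\|v_\alpha\|_{(m)}-\epsilon .
\]
Multiply \eqref{eq:rel} by $\varphi$, integrate, and use \eqref{eq:tame}:
\[
\|\nu_\alpha\|\ \ge\ \int\varphi\,E_i\nu_\alpha\,d\lambda\ \ge\ \tfrac34\|v_\alpha\|_{(m)}-\epsilon-\tfrac18\sum_{\beta}\|v_\beta\|_{(m(\beta))},
\]
where $\beta$ runs over the successors of $\alpha$. Let $\epsilon\to0$ and sum over $\alpha\ne\emptyset$. Each $\beta$ occurs at most once and $\|v\|_U<\infty$, so $\|\nu\|\ge(\frac34-\frac18)\|v\|_U$.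
\end{proof}

Next we need a predual of $\mathcal M\oplus_1U$ for which the relations \eqref{eq:rel} are weak* closed. The $c_0$-sum over all nodes does not serve. By \eqref{eq:Tadj}, integrating \eqref{eq:rel} over an atom $I$ of $\mathcal F_i$ pairs $v_{\alpha\cdot(n,\theta)}$ with $\kappa_{m,n}^{-1}T_\theta1_I$, and for fixed $n$ this function depends only on $\theta_1,\dots,\theta_i$, so it does not tend to $0$ along the infinite set $\Theta_n$. It does depend continuously on $\theta$. This is why we kept track of the compact topology on the sets $\Theta_a$.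

\begin{lemma}\label{lem:duality}
Let $K$ be a countable compact metrizable space and $Y$ a Banach space. Then $C(K;Y)^*=\ell_1(K;Y^*)$ isometrically, under the pairing $\langle f,\mu\rangle=\sum_{t\in K}\mu_t(f(t))$. If $Y$ is separable, so is $C(K;Y)$.
\end{lemma}

\begin{proof}
The distances from a point $t\in K$ take countably many values, and a ball about $t$ whose radius is not among them is clopen. So every point has arbitrarily small clopen neighborhoods. By compactness and uniform continuity, the finite sums $\sum1_{C_i}\otimes y_i$, with $C_i$ clopen and $y_i\in Y$, are dense in $C(K;Y)$. Every clopen set is a finite union of members of a fixed countable base, so there are countably many clopen sets, and this gives separability.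

Each $\mu\in\ell_1(K;Y^*)$ defines a functional of norm at most $\sum_t\|\mu_t\|$. Conversely, let $\Lambda\in C(K;Y)^*$. For $y\in Y$ the functional $\chi\mapsto\Lambda(\chi\otimes y)$ on $C(K)$ is a measure on the countable space $K$, so $\Lambda(\chi\otimes y)=\sum_t\chi(t)\mu_t(y)$ with $\sum_t|\mu_t(y)|\le\|\Lambda\|\|y\|$. The numbers $\mu_t(y)$ depend linearly on $y$, so $\mu_t\in Y^*$. Given distinct $t_1,\dots,t_r\in K$ and $y_1,\dots,y_r$ in the unit ball of $Y$, choose clopen sets $C_i^p$ that decrease to $\{t_i\}$ as $p\to\infty$ and are disjoint for different $i$. Then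
\[
\|\Lambda\|\ \ge\ \Big|\Lambda\Big(\sum_i1_{C_i^p}\otimes y_i\Big)\Big|\ \longrightarrow\ \Big|\sum_i\mu_{t_i}(y_i)\Big| .
\]
Taking the supremum over the $y_i$ gives $\sum_i\|\mu_{t_i}\|\le\|\Lambda\|$, hence $\sum_t\|\mu_t\|\le\|\Lambda\|$. The functionals $\Lambda$ and $\mu$ agree on the dense set above, so they are equal.
\end{proof}

Put $Y_m=C(\Delta)\oplus_\infty V_m^*$. As $V_m$ is reflexive, $Y_m^*=M(\Delta)\oplus_1V_m$. Let
\[
\mathcal E=\Big(\bigoplus_{a\in\mathcal S}C(\Theta_a;Y_{m(a)})\Big)_{c_0}.
\]
Its elements are families $(f_\alpha,y_\alpha)_{\alpha\in\mathcal A}$ that are continuous on each $\Theta_a$ and whose suprema over $\Theta_a$ form a null family indexed by $a\in\mathcal S$. The dual of a $c_0$-sum is the $\ell_1$-sum of the duals, so Lemma~\ref{lem:duality} shows that $\mathcal E$ is separable and $\mathcal E^*=\mathcal M\oplus_1U$, with pairing $\sum_\alpha\big(\int f_\alpha\,d\nu_\alpha+y_\alpha(v_\alpha)\big)$.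

\begin{proposition}\label{prop:B}
$\mathcal Z$ is weak* closed in $\mathcal E^*$. The space $Z$, with the norm of $\mathcal M$, is isometric to the dual of a separable Banach space $W$.
\end{proposition}

\begin{proof}
Fix a type $a$, $m=m(a)$, $i\ge0$ and an atom $I$ of $\mathcal F_i$. For $(\nu,v)\in\mathcal E^*$ and $\alpha\in\Theta_a$ put
\[
c_\alpha=\nu_\alpha(I)-\int_IJ_mv_\alpha\,d\lambda-\sum_{n\ge1}\kappa_{m,n}^{-1}\sum_{\theta\in\Theta_n}\int(T_\theta1_I)\,v_{\alpha\cdot(n,\theta)}\,d\lambda .
\]
Both sides of \eqref{eq:rel} are $\mathcal F_i$-measurable, so by \eqref{eq:Ej} and \eqref{eq:Tadj}, $(\nu,v)\in\mathcal Z$ if and only if $c_\alpha=0$ for all choices of $a,i,I,\alpha$. A single $c_\alpha$ need not be weak* continuous, since $\alpha$ need not be isolated in $\Theta_a$. But $\|T_\theta1_I\|_\infty\le2i$, so $\sum_{\alpha\in\Theta_a}|c_\alpha|\le\|\nu\|+(1+2i)\|v\|_U$. Thus $(c_\alpha)_{\alpha\in\Theta_a}$ is a measure on $\Theta_a$, and it vanishes if and only if $\sum_\alpha\chi(\alpha)c_\alpha=0$ for all $\chi\in C(\Theta_a)$.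

We claim that $\sum_\alpha\chi(\alpha)c_\alpha$ is the pairing of $(\nu,v)$ with an element of $\mathcal E$. A bounded function $g$ acts on $V_n$ by $v\mapsto\int gv\,d\lambda$, with norm at most $\|g\|_\infty$ because $\|\cdot\|_1\le\|\cdot\|_{(n)}$. Let $y^I\in V_m^*$ be the functional $v\mapsto\int_IJ_mv\,d\lambda$. For $\alpha\in\Theta_a$ and $\beta=\alpha\cdot(n,\theta)\in\Theta_{an}$ put
\[
(f_\alpha,y_\alpha)=\chi(\alpha)\,(1_I,-y^I),\qquad(f_\beta,y_\beta)=\big(0,-\kappa_{m,n}^{-1}\chi(\alpha)\,T_\theta1_I\big),
\]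
and let all other coordinates be $0$. This family is continuous on $\Theta_a$. It is continuous on $\Theta_{an}=\Theta_a\times\Theta_n$, because $T_\theta1_I=\sum_{j\le i}\theta_jd_j1_I$ depends only on $\theta_1,\dots,\theta_i$. Its supremum over $\Theta_{an}$ is at most $2i\|\chi\|_\infty\kappa_{m,n}^{-1}$, which tends to $0$ as $n\to\infty$; this is where $\kappa_{m,n}\to\infty$ is used. So the family lies in $\mathcal E$, and its pairing with $(\nu,v)$ is $\sum_\alpha\chi(\alpha)c_\alpha$. Therefore $\mathcal Z$ is the annihilator of a subset of $\mathcal E$, and it is weak* closed.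

Let $\mathcal Z_\perp\subset\mathcal E$ be the set of elements annihilated by $\mathcal Z$, and $W_0=\mathcal E/\mathcal Z_\perp$. Since $\mathcal Z$ is weak* closed, $W_0^*=\mathcal Z$ isometrically, and the weak* topology of $W_0^*$ is the one induced by $\mathcal E^*$. By Proposition~\ref{prop:A}, $\|\nu\|\le\|(\nu,v)\|\le\frac{13}5\|\nu\|$ on $\mathcal Z$. So $(\nu,v)\mapsto\nu$ is a linear bijection of $\mathcal Z$ onto $Z$, and $\|\nu\|$ is an equivalent norm on $\mathcal Z$. Its unit ball $B=\{(\nu,v)\in\mathcal Z:\|\nu\|\le1\}$ is weak* closed, because $\|\nu\|$ is the supremum of the pairings of $(\nu,v)$ with the elements $(f_\alpha,0)_\alpha$ of the unit ball of $\mathcal E$. Let $W$ be $W_0$ with the equivalent norm $|\xi|=\sup_{z\in B}|z(\xi)|$. The unit ball of $W^*$ is the bipolar of $B$, which by the bipolar theorem is the weak* closed absolutely convex hull of $B$, that is, $B$ itself. So $W^*$ is $\mathcal Z$ with the norm $\|\nu\|$, which is isometric to $Z$, and $W$ is separable because $\mathcal E$ is.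
\end{proof}

\section{$Z$ contains no singular measures}\label{sec:singular}

Weak* closedness was obtained by allowing measures, and we now have to show that none but absolutely continuous ones occur. In \eqref{eq:rel} the noise and the terms with $n\le n_0$ come from integrable functions, and the remaining terms are almost invisible to tame functions. So it suffices to show that a singular measure is always visible to a tame function. We take the density martingale of the singular part, stopped at a high level and normalized. It has small $\lambda$-mean, and it eventually reaches $\frac12$ at almost every point for the singular measure. The additional stopping at $\tau$ could interfere on the $\lambda$-null set that carries the singular measure, where an estimate of $\lambda(\tau<\infty)$ says nothing. The submartingale case of Lemma~\ref{lem:stop}(c) supplies the estimate for the singular measure itself.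

\begin{proposition}\label{prop:C}
$Z\subset H$.
\end{proposition}

\begin{proof}
Let $(\nu,v)\in\mathcal Z$, $\alpha\in\mathcal A$, $m=m(\alpha)$, and suppose that the singular part $\nu_s$ of $\nu_\alpha$ with respect to $\lambda$ is not $0$. Write $\nu_s=\nu_s^+-\nu_s^-$ (Jordan decomposition). Replacing $(\nu,v)$ by $-(\nu,v)$ if necessary, we may assume that $A=\|\nu_s^+\|>0$.

\emph{Removing the integrable terms.} Choose $n_0$ with $\sum_{n>n_0}\sum_{\theta\in\Theta_n}\|v_{\alpha\cdot(n,\theta)}\|_1<A/10$ and put
\[
\nu'=\nu_\alpha-J_mv_\alpha-\sum_{n\le n_0}\kappa_{m,n}^{-1}\sum_{\theta\in\Theta_n}T_\theta v_{\alpha\cdot(n,\theta)} .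
\]
The sum converges absolutely in $L_1$ by \eqref{eq:Tnorm}, so $\nu'=h\,d\lambda+\nu_s$ with $h\in L_1$. By \eqref{eq:rel} and \eqref{eq:Tcomm}, $E_i\nu'$ is the part of the series in \eqref{eq:rel} with $n>n_0$. So \eqref{eq:Ej} and \eqref{eq:tame} give
\begin{equation}\label{eq:invisible}
\Big|\int\varphi\,d\nu'\Big|\le\frac A{80}\qquad\text{for every $m$-tame function $\varphi$.}
\end{equation}

\emph{The density martingale.} Let $B$ be a Borel set with $\nu_s^+(\Delta\setminus B)=0=\nu_s^-(B)$. The clopen sets form an algebra that generates the Borel sets, so there are $j^*$ and $O\in\mathcal F_{j^*}$ with $|\nu_s|(B\,\triangle\,O)<A/100$. Then $\nu_s^-(O)<A/100$ and $\nu_s^+(\Delta\setminus O)<A/100$. Let $\rho$ be the restriction of $\nu_s^+$ to $O$, so that $\|\rho\|\ge\frac{99}{100}A$, and let $D_j=E_j\rho\ge0$. This is a $\lambda$-martingale with $D_0=\|\rho\|$, and $D_{j+1}\le2D_j$ because $\rho(I')\le\rho(I)$ for $I'\subset I$.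

We claim that $\sup_jD_j=\infty$ $\rho$-almost everywhere. Otherwise $\rho(\sup_jD_j\le C)>0$ for some $C<\infty$. Since $\rho$ is carried by a $\lambda$-null Borel set and is inner regular, there is a compact set $K$ with $\lambda(K)=0$, $\rho(K)>0$ and $\sup_jD_j\le C$ on $K$. Let $K_j$ be the union of the atoms of $\mathcal F_j$ that meet $K$. On each of them $D_j\le C$, and $K_j$ decreases to $K$ because $K$ is closed. So $\rho(K)\le\rho(K_j)\le C\lambda(K_j)\to0$, a contradiction.

\emph{The test functions.} Let $M>\|\rho\|$, to be fixed at the end. Put $\zeta=\min\{j:D_j\ge M\}$, a stopping time with $\zeta\ge1$ that is finite $\rho$-almost everywhere, and $X_j=D_{j\wedge\zeta}/(2M)$. Where $\zeta<\infty$ we have $M\le D_\zeta\le2D_{\zeta-1}<2M$, so $X$ is a $\lambda$-martingale with values in $[0,1]$. It is also a submartingale for $P=\rho/\|\rho\|$. Indeed, let $Y\ge0$ be $\mathcal F_j$-measurable. On $\{\zeta\le j\}$ we have $X_{j+1}=X_j$. On $\{\zeta>j\}\in\mathcal F_j$ we have $X_j=D_j/(2M)$ and $X_{j+1}=D_{j+1}/(2M)$, and \eqref{eq:Ej}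 together with $E_j(D_{j+1}^2)\ge(E_jD_{j+1})^2=D_j^2$ gives
\[
\int_{\{\zeta>j\}}YX_{j+1}\,d\rho=\int_{\{\zeta>j\}}Y\frac{D_{j+1}^2}{2M}\,d\lambda\ \ge\ \int_{\{\zeta>j\}}Y\frac{D_j^2}{2M}\,d\lambda=\int_{\{\zeta>j\}}YX_j\,d\rho .
\]
Let $\tau=\tau_{\delta_m}(X)$ and $\varphi_i=X_{i\wedge\tau}$. By Lemma~\ref{lem:stop}, each $\varphi_i$ is $m$-tame with $0\le\varphi_i\le1$, and $P(\tau\le i)\le\delta_m$ for all $i$. Hence $\rho(\tau<\infty)\le2^{-8}\|\rho\|\le\|\rho\|/100$.

\emph{The three parts of $\nu'$.} On $\{\zeta\le i\}\cap\{\tau=\infty\}$ we have $\varphi_i=D_\zeta/(2M)\ge\frac12$. As $i\to\infty$, the $\rho$-measure of this set increases to $\rho(\tau=\infty)$. Since $\nu_s^+\ge\rho$ and $\varphi_i\ge0$,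
\[
\liminf_{i}\int\varphi_i\,d\nu_s^+\ \ge\ \tfrac12\cdot\tfrac{99}{100}\|\rho\|\ \ge\ \tfrac25A .
\]
For $j\ge j^*$ the function $D_j$ vanishes on $\Delta\setminus O$, since the atoms of $\mathcal F_j$ contained in $\Delta\setminus O$ are $\rho$-null. So on $\Delta\setminus O$ we have $\varphi_i\le\eta_M:=\max_{j\le j^*}\|D_j\|_\infty/(2M)$, and
\[
\int\varphi_i\,d\nu_s^-\le\frac A{100}+\eta_M\|\nu_s^-\| .
\]
Finally $\int\varphi_i\,d\lambda=X_0=\|\rho\|/(2M)$, so for every $L>0$
\[
\Big|\int\varphi_ih\,d\lambda\Big|\le\int_{\{|h|>L\}}|h|\,d\lambda+\frac{L\|\rho\|}{2M} .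
\]
Choose $L$ with $\int_{\{|h|>L\}}|h|\,d\lambda\le A/200$, and then $M$ so large that $\eta_M\|\nu_s^-\|\le A/100$ and $L\|\rho\|/(2M)\le A/200$. Then
\[
\liminf_i\int\varphi_i\,d\nu'\ \ge\ \Big(\frac25-\frac1{50}-\frac1{100}\Big)A\ >\ \frac A{80},
\]
which contradicts \eqref{eq:invisible}.
\end{proof}

By Propositions~\ref{prop:B} and~\ref{prop:C}, $Z$ is a complete, hence closed, subspace of $H$, and it is isometric to $W^*$.

\section{Operators into the quotient}\label{sec:operators}

To cover complex scalars later, let $N\in\{1,2\}$; Theorem~\ref{thm:main} needs only $N=1$. Let $H^N$ be the $\ell_1$-sum of $N$ copies of $H$, let $Z^N\subset H^N$ be the $\ell_1$-sum of $N$ copies of $Z$, and let $q:H^N\to H^N/Z^N$ be the quotient map. Thus $H^N=L_1(\Gamma_N)$ with $\Gamma_N=\mathcal A_N\times\Delta$ and $\mathcal A_N=\{1,\dots,N\}\times\mathcal A$. For $\gamma=(p,\alpha)\in\mathcal A_N$ put $m(\gamma)=m(\alpha)$ and let $\iota_\gamma:L_1\to H^N$ be the inclusion of coordinate $\gamma$. Lemma~\ref{lem:elem}, applied in the $p$-th copy, gives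
\begin{equation}\label{eq:cost}
\|q\,\iota_\gamma T_\theta w\|\le\kappa_{m(\gamma),n}\|w\|_{(n)}\qquad(\gamma\in\mathcal A_N,\ n\ge1,\ \theta\in\Theta_n,\ w\in L_2).
\end{equation}
Let $\mathcal D=\bigcup_lL_1(\mathcal F_l)$ be the space of dyadic step functions, which is dense in $L_1$.

\subsection*{Lifting}
A copy of $L_1$ in the quotient need not come from a coordinate of $H^N$, nor a priori from any operator into $H^N$. Here the fact that $Z$ is a dual space works in our favor.

\begin{lemma}[Lindenstrauss lifting]\label{lem:lift}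
Every bounded linear map $S:L_1\to H^N/Z^N$ has the form $S=qR$ with $R:L_1\to H^N$ bounded and linear.
\end{lemma}

\begin{proof}
For a Banach space $Y$, restriction of functionals from $Y^{**}$ to $Y$ is a map $Y^{***}\to Y^*$ of norm at most one that is the identity on $Y^*$. The space $Z^N$ is isometric to the dual of the $\ell_\infty$-sum of $N$ copies of $W$, so there is a linear map $\pi:(Z^N)^{**}\to Z^N$ of norm at most one that is the identity on $Z^N$.

For each atom $I$ of $\mathcal F_n$ choose $h_I\in H^N$ with $qh_I=S(2^n1_I)$ and $\|h_I\|\le2\|S\|$, and define $S_n:L_1(\mathcal F_n)\to H^N$ by $S_n(2^n1_I)=h_I$ and linearity. The functions $2^n1_I$ are isometrically the unit vector basis of $\ell_1^{2^n}$, so $\|S_n\|\le2\|S\|$, and $qS_n=S$ on $L_1(\mathcal F_n)$. The maps $S_n$ need not be consistent, but for $f\in L_1(\mathcal F_l)$ and $n\ge l$ the difference $S_nf-S_lf$ lies in $Z^N$ and has norm at most $4\|S\|\|f\|_1$. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. By the Banach--Alaoglu theorem, every bounded sequence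 in $(Z^N)^{**}$ has a weak* limit along $\mathcal U$; the limit is linear in the sequence and does not increase the bound. Put
\[
Rf=S_lf+\pi\Big(w^*\text{-}\lim_{n\to\mathcal U}\,(S_nf-S_lf)\Big).
\]
Replacing $l$ by $l'\ge l$ adds $z=S_{l'}f-S_lf\in Z^N$ to the first term and subtracts $\pi z=z$ from the second, so $Rf$ does not depend on $l$. Hence $R$ is well defined and linear on $\mathcal D$, $\|Rf\|\le6\|S\|\|f\|_1$, and $qRf=qS_lf=Sf$. Extend $R$ to $L_1$ by density.
\end{proof}

\subsection*{The modulus of an operator}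
We shall cut $R$ down to a part that maps bounded functions to bounded functions. For this we dominate $R$ by a positive operator.

\begin{lemma}\label{lem:modulus}
For every bounded linear $R:L_1\to H^N$ there is a positive linear map $|R|:L_1\to H^N$ of norm at most $\|R\|$ with $|Rf|\le|R|\,|f|$ for all $f\in L_1$.
\end{lemma}

\begin{proof}
Let $I$ be an atom of $\mathcal F_l$. For $n\ge l$ put $\Phi_n(I)=\sum|R1_{I'}|$, the sum over the atoms $I'\subset I$ of $\mathcal F_n$. By the triangle inequality $\Phi_n(I)$ increases with $n$, and $\|\Phi_n(I)\|\le\|R\|\lambda(I)$. By monotone convergence $\Phi_n(I)$ converges in $H^N$ to a function $\Phi(I)\ge|R1_I|$ of norm at most $\|R\|\lambda(I)$. If $I_0,I_1$ are the two atoms of $\mathcal F_{l+1}$ in $I$, then $\Phi(I)=\Phi(I_0)+\Phi(I_1)$. So $|R|\big(\sum c_I1_I\big)=\sum c_I\Phi(I)$, with sums over the atoms of $\mathcal F_l$, does not depend on $l$ and defines a positive linear map on $\mathcal D$ of norm at most $\|R\|$. For $f=\sum c_I1_I$ we have $|Rf|\le\sum|c_I||R1_I|\le|R||f|$. Extend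 $|R|$ by density. Positivity and the inequality pass from $E_lf$ to $f=\lim_lE_lf$, because the positive cone of $H^N$ is closed.
\end{proof}

\subsection*{No operator is bounded below modulo $Z^N$}
Example~\ref{ex:kill} treats $R=\iota_\alpha$. A general $R$ differs in three ways. It spreads over infinitely many coordinates, and $\kappa_{m,n}=o(n)$ is not uniform in $m$. It may map bounded functions outside $L_2$, where \eqref{eq:cost} is not available. And it does not respect the filtration, so $RF$ is not a transform of $Rw$ for the dyadic chain. The first two problems are solved by passing to a subset $G_0$ of $\Delta$, the third by choosing the chain and the signs according to $R$. This is the reason why all of $\Theta_n$, with sign changes at arbitrarily late times, enters the definition of $Z$.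

\begin{proposition}\label{prop:E}
For every bounded linear $R:L_1\to H^N$ and every $\eta\in(0,1)$ there is $F\in L_1$, $F\ne0$, with $\|qRF\|\le2\eta\|F\|_1$.
\end{proposition}

\begin{proof}
\emph{Localization.} Let $\Phi=|R|1\in L_1(\Gamma_N)$. Choose a finite nonempty set $\mathcal A_0\subset\mathcal A_N$ and $C<\infty$ such that $\Gamma'=\{(\gamma,x):\gamma\in\mathcal A_0,\ \Phi(\gamma,x)\le C\}$ and its complement $\Gamma''=\Gamma_N\setminus\Gamma'$ satisfy $\int_{\Gamma''}\Phi<\eta/2$. Let $u=|R|^*1_{\Gamma''}\in L_\infty$, so that $\int uf\,d\lambda=\int_{\Gamma''}|R|f$ for $f\in L_1$. Then $u\ge0$ and $\int u\,d\lambda<\eta/2$, so by Markov's inequality $G_0=\{u\le\eta\}$ has $\lambda(G_0)\ge\frac12$. For $f\in L_1(G_0)$,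
\begin{equation}\label{eq:outside}
\|1_{\Gamma''}Rf\|\le\int_{\Gamma''}|R||f|=\int u|f|\,d\lambda\le\eta\|f\|_1 .
\end{equation}
For $\gamma\in\mathcal A_0$ let $R_\gamma f\in L_1$ be coordinate $\gamma$ of $1_{\Gamma'}Rf$, so that $1_{\Gamma'}Rf=\sum_{\gamma\in\mathcal A_0}\iota_\gamma R_\gamma f$. Then
\begin{equation}\label{eq:inside}
\sum_{\gamma\in\mathcal A_0}\|R_\gamma f\|_1\le\|R\|\|f\|_1,\qquad\|R_\gamma f\|_\infty\le C\|f\|_\infty ,
\end{equation}
the second because $|Rf|\le|R||f|\le\|f\|_\infty\Phi$. The objects $\mathcal A_0$, $C$, $G_0$ are now fixed; $n$ is chosen after them.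

\emph{The chain.} Let $n\ge1$ and $\eta'=1/(10n^2)$. We construct sets $G_0\supset G_1\supset\dots\supset G_n$ with $\lambda(G_i)=2^{-i}\lambda(G_0)$ and integers $0=j_0<j_1<\dots<j_n$ such that, in the notation of Lemma~\ref{lem:chain}, for $1\le i\le n$,
\begin{equation}\label{eq:blocks}
\sum_{\gamma\in\mathcal A_0}\|E_{j_{i-1}}R_\gamma e_i\|_1\le\eta',\qquad\sum_{\gamma\in\mathcal A_0}\|R_\gamma e_i-E_{j_i}R_\gamma e_i\|_1\le\eta' .
\end{equation}
These inequalities say that $R_\gamma e_i$ almost lies in the range of $E_{j_i}-E_{j_{i-1}}$, for all $\gamma\in\mathcal A_0$ at once. Suppose that $G_{i-1}$ and $j_{i-1}$ are given. As $\lambda$ has no atoms, we can split $G_{i-1}$ into two sets of equal measure, split each of these in the same way, and so on. Let $\omega_l$ be $+1$ on one half and $-1$ on the other half of each set that is split at stage $l$, and $0$ off $G_{i-1}$. The $\omega_l$ are orthogonal in $L_2$ and have equal norms, so $\int\omega_lg\,d\lambda\to0$ for all $g\in L_\infty\subset L_2$ by Bessel's inequality; that is, $\omega_l\to0$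 weakly in $L_1$. If we take $G_i=\{\omega_l=1\}$, then $\lambda(G_i)=\frac12\lambda(G_{i-1})$ and $e_i=\omega_l/\lambda(G_{i-1})$. Bounded operators preserve weak convergence, so $R_\gamma\omega_l\to0$ weakly, and $\|E_{j_{i-1}}R_\gamma\omega_l\|_1=\sum_I|\int_IR_\gamma\omega_l\,d\lambda|\to0$, the sum over the finitely many atoms of $\mathcal F_{j_{i-1}}$. As $\mathcal A_0$ is finite, the first inequality in \eqref{eq:blocks} holds for large $l$. Fix such an $l$. The second inequality holds for large $j_i>j_{i-1}$, because $E_jf\to f$ in $L_1$.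

Let $w$ and $F$ be as in Lemma~\ref{lem:chain}. Then $F\in L_1(G_0)$, $\|F\|_1\ge n/2$, $\|w\|_1\le2$ and $\|w\|_\infty\le2^{n+1}$.

\emph{The transform.} Let $\theta_j=(-1)^i$ for $j_{i-1}<j\le j_i$, $1\le i\le n$, and $\theta_j=(-1)^n$ for $j>j_n$. Then $\theta\in\Theta_n$. Put $w_\gamma=R_\gamma w=\sum_iR_\gamma e_i$ and
\[
z_{\gamma,i}=R_\gamma e_i-(E_{j_i}-E_{j_{i-1}})R_\gamma e_i ,
\]
so that $\sum_\gamma\|z_{\gamma,i}\|_1\le2\eta'$ by \eqref{eq:blocks}. On the range of $E_{j_i}-E_{j_{i-1}}=\sum_{j_{i-1}<j\le j_i}d_j$ the operator $T_\theta$ is multiplication by $(-1)^i$. Hence $T_\theta w_\gamma-R_\gamma F=\sum_i\big(T_\theta z_{\gamma,i}-(-1)^iz_{\gamma,i}\big)$, and \eqref{eq:Tnorm} with $2(n+1)\le4n$ gives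
\begin{equation}\label{eq:approx}
\sum_{\gamma\in\mathcal A_0}\|T_\theta w_\gamma-R_\gamma F\|_1\le n(4n+1)\,2\eta'\le1 .
\end{equation}

\emph{The cost.} By \eqref{eq:inside}, $\sum_\gamma\|w_\gamma\|_1\le2\|R\|$ and $\|w_\gamma\|_2\le\|w_\gamma\|_\infty\le C2^{n+1}$. So $4^{-n}\|w_\gamma\|_2\le1$ as soon as $2^n\ge2C$, and then $\sum_\gamma\|w_\gamma\|_{(n)}\le2\|R\|+|\mathcal A_0|$. Write
\[
RF=1_{\Gamma''}RF+\sum_{\gamma\in\mathcal A_0}\iota_\gamma(R_\gamma F-T_\theta w_\gamma)+\sum_{\gamma\in\mathcal A_0}\iota_\gamma T_\theta w_\gamma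
\]
and apply $q$. With $\kappa_n^*=\max_{\gamma\in\mathcal A_0}\kappa_{m(\gamma),n}$, the estimates \eqref{eq:outside}, \eqref{eq:approx} and \eqref{eq:cost} give
\[
\|qRF\|\le\eta\|F\|_1+1+\kappa_n^*\,\big(2\|R\|+|\mathcal A_0|\big).
\]
Since $\mathcal A_0$ is finite and does not depend on $n$, we have $\kappa_n^*/n\to0$. For large $n$ the last two terms add up to at most $\eta n/2\le\eta\|F\|_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Identify $H$ with $L_1[0,1]$. We have seen that $Z$ is a closed subspace of $H$ isometric to $W^*$ with $W$ separable. Let $S:L_1\to H/Z$ be bounded, $|G|>0$ and $\varepsilon>0$, and let $\Pi:L_1\to L_1(G)$ be the isometry \eqref{eq:LG}. By Lemma~\ref{lem:lift} with $N=1$, $S\Pi=qR$ with $R$ bounded. Proposition~\ref{prop:E} with $\eta=\frac12\min(1,\varepsilon)$ gives $F_0\ne0$ with $\|S\Pi F_0\|\le\varepsilon\|F_0\|_1$, and $F=\Pi F_0$ is the required function. Taking $G=[0,1]$ and $\varepsilon<c$, we see that no bounded $S$ satisfies $\|Sf\|\ge c\|f\|_1$ for all $f$ with $c>0$. So $H/Z$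 contains no copy of $L_1$.
\end{proof}

\section{Complex scalars}\label{sec:complex}

\begin{proof}[Proof of Theorem~\ref{thm:complex}]
The complex space $L_1^{\mathbb C}(\Gamma)$ is isometric to $L_1^{\mathbb C}[0,1]$, by the same splitting of $[0,1]$ as in the real case. Let $Z_{\mathbb C}=Z+iZ\subset L_1^{\mathbb C}(\Gamma)$, a complex subspace. For $f_1,f_2\in H$,
\begin{equation}\label{eq:reim}
\max(\|f_1\|,\|f_2\|)\le\|f_1+if_2\|\le\|f_1\|+\|f_2\| .
\end{equation}
So $f_1+if_2\mapsto(f_1,f_2)$ is a real-linear isomorphism of $L_1^{\mathbb C}(\Gamma)$ onto $H^2$ that maps $Z_{\mathbb C}$ onto $Z^2$. Hence $Z_{\mathbb C}$ is closed, and $L_1^{\mathbb C}(\Gamma)/Z_{\mathbb C}$ is isomorphic to $H^2/Z^2$ as a real Banach space.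

The complexification $W_{\mathbb C}$ of $W$ is $W\times W$, with elements written $x+iy$, with $i(x+iy)=-y+ix$, and with the norm $\|x+iy\|=\sup_{t\in\mathbb R}\|x\cos t-y\sin t\|$, which lies between $\max(\|x\|,\|y\|)$ and $\|x\|+\|y\|$. For $\phi_1,\phi_2\in W^*$ put $\phi=\phi_1+i\phi_2:W\to\mathbb C$ and $\Lambda_\phi(x+iy)=\phi(x)+i\phi(y)$. Then $\Lambda_\phi(-y+ix)=-\phi(y)+i\phi(x)=i\Lambda_\phi(x+iy)$, so $\Lambda_\phi$ is complex-linear, and
\[
\max(\|\phi_1\|,\|\phi_2\|)\le\|\Lambda_\phi\|\le2(\|\phi_1\|+\|\phi_2\|).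
\]
Every $\Lambda\in W_{\mathbb C}^*$ is of this form, with $\phi$ the restriction of $\Lambda$ to $W$. If $\kappa:Z\to W^*$ is the isometry of Proposition~\ref{prop:B}, the map that sends $z_1+iz_2$ to $\Lambda_\phi$ with $\phi=\kappa z_1+i\kappa z_2$ is a complex-linear bijection of $Z_{\mathbb C}$ onto $W_{\mathbb C}^*$, and it is an isomorphism by \eqref{eq:reim}.

Suppose that complex $L_1$ embeds in $L_1^{\mathbb C}(\Gamma)/Z_{\mathbb C}$. Restricting the embedding to real functions, we obtain a bounded real-linear map $S:L_1\to H^2/Z^2$ with $\|Sf\|\ge c\|f\|_1$ for some $c>0$. By Lemma~\ref{lem:lift} with $N=2$, $S=qR$ with $R$ bounded, and Proposition~\ref{prop:E} with $\eta<\min(1,c/2)$ gives $F\ne0$ with $\|SF\|<c\|F\|_1$, a contradiction.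
\end{proof}

\begin{thebibliography}{1}

\bibitem{QL1}
\emph{Quotients of $L_1$ by reflexive subspaces},
\texttt{https://documat.unirioja.es/descarga/articulo/118537.pdf}.

\end{thebibliography}
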